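\title{Algebraic differential independence of $\zeta$ and $\Gamma$ over meromorphic functions of slow growth}

\begin{abstract}
We prove that $P(\zeta,\zeta',\dots,\zeta^{(m)},\Gamma,\Gamma',\dots,\Gamma^{(n)})\not\equiv0$ for every non-trivial polynomial $P$ whose coefficients are meromorphic functions with Nevanlinna characteristic $T(r,a)=o(r)$, in particular meromorphic functions of order less than one. More generally, absolutely convergent Dirichlet series $g_1,\dots,g_N$ are algebraically independent over $\mathbb C$ if and only if, for every $n$, the functions $g_1,\dots,g_N,\Gamma,\dots,\Gamma^{(n)}$ are algebraically independent over the field of such coefficients. The condition $o(r)$ cannot be replaced by $O(r)$. The proof compares three behaviors in a vertical strip: $\Gamma$ decays exponentially, Dirichlet series recur, and the coefficients are, at most heights of suitable scales, neither exponentially small nor noticeably varying.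
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\zeta$ be the Riemann zeta function and $\Gamma$ the Euler gamma function, both meromorphic on $\mathbb C$. By a theorem of Li and Ye, for every integer $m\ge0$ and every non-zero polynomial $P(u_0,\dots,u_m,v_0,v_1)$ with coefficients in $\mathbb C$,
\[
P\bigl(\zeta,\zeta',\dots,\zeta^{(m)},\Gamma,\Gamma'\bigr)\not\equiv0 .
\]
One may ask for more in two directions: allow all derivatives of $\Gamma$, and allow coefficients that are functions of $z$. The coefficients have to be restricted, since $P=v_0-\Gamma(z)$ gives a relation. The natural restriction is on growth, and growth of meromorphic functions is measured as follows.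

For $f$ meromorphic on $\mathbb C$ let $n(t,f)$ be the number of poles of $f$ in $|z|\le t$, counted with multiplicity, and put
\[
m(r,f)=\frac1{2\pi}\int_0^{2\pi}\log^+|f(re^{i\theta})|\,d\theta,\qquad
N(r,f)=\int_0^r\frac{n(t,f)-n(0,f)}{t}\,dt+n(0,f)\log r .
\]
The \emph{Nevanlinna characteristic} $T(r,f)=m(r,f)+N(r,f)$ records both the size of $f$ on the circle $|z|=r$ and the number of poles inside it. The \emph{order} of a non-constant $f$ is $\rho(f)=\limsup_{r\to\infty}\log T(r,f)/\log r$; constants, including $0$, have order $0$. A polynomial with meromorphic coefficients is \emph{non-trivial} if not all of its coefficients vanish identically. The following question is posed in \cite{source}.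

\begin{quote}
\textbf{Question.} Let $m,n\ge0$ be integers and let $P(u_0,\dots,u_m,v_0,\dots,v_n)$ be a non-trivial polynomial whose coefficients are meromorphic functions of order less than one. Is it true that $P(\zeta,\zeta',\dots,\zeta^{(m)},\Gamma,\Gamma',\dots,\Gamma^{(n)})\not\equiv0$ on $\mathbb C$?
\end{quote}

The answer one would guess is yes. On a vertical line $\operatorname{Re}z=\sigma>1$ the function $\Gamma$ decays like $e^{-\pi t/2}$, while $\zeta$ and its derivatives stay bounded and keep returning close to their earlier values. A coefficient of order less than one grows too slowly to compensate an exponential and, one expects, varies too slowly to imitate an oscillation at scale one. This reasoning suggests that the true threshold is not order less than one but sublinear growth of $T$, and this is what we prove.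

We use four textbook facts. Here $M(r,f)=\max_{|z|=r}|f(z)|$.
\begin{itemize}
\item[(T1)] $T(r,f+g)$ and $T(r,fg)$ are at most $T(r,f)+T(r,g)+\log2$ for $r\ge1$.
\item[(T2)] $T(r,1/(f-b))=T(r,f)+O(1)$ if $b\in\mathbb C$ and $f\not\equiv b$.
\item[(T3)] $T(r,f)\le\log^+M(r,f)\le3\,T(2r,f)$ if $f$ is entire.
\item[(T4)] (Lemma on the logarithmic derivative.) $m(r,f'/f)=O(\log r)$ if $f\not\equiv0$ has finite order.
\end{itemize}
Let $\mathcal M_0$ be the set of meromorphic functions $a$ on $\mathbb C$ with $T(r,a)=o(r)$ as $r\to\infty$. By (T1) and (T2) it is a field. It contains the rational functions, for which $T(r,a)=O(\log r)$, and all functions of order $\rho<1$, for which $T(r,a)=O(r^{\rho+\varepsilon})$ for every $\varepsilon>0$. One obstruction to membership will be used repeatedly: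
\begin{equation}\label{eq:progression}
\text{if $f$ has poles at $z_0+k$ for all integers $k\ge1$, or for all $k\le-1$, then $f\notin\mathcal M_0$.}
\end{equation}
Indeed, then $n(t,f)-n(0,f)\ge t-C$ for some $C$, and so $N(r,f)\ge\int_1^r(t-C)\,dt/t=r-O(\log r)$. For example $\Gamma\notin\mathcal M_0$, which is the case $P=v_0-a$ of the question.

By a \emph{Dirichlet series} we mean a series $g(s)=\sum_la_le^{-\lambda_ls}$ with real $\lambda_l$ that converges absolutely in some half-plane $\operatorname{Re}s>\sigma_0$; its sum is holomorphic there. No sign or ordering condition is imposed on the $\lambda_l$. Meromorphic functions $f_1,\dots,f_q$ on a half-plane are \emph{algebraically independent} over a field $K$ of meromorphic functions on $\mathbb C$ if $Q(f_1,\dots,f_q)\not\equiv0$ on the half-plane for every non-zero polynomial $Q$ with coefficients in $K$.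

\begin{theorem}\label{thm:main}
Let $g_1,\dots,g_N$ be Dirichlet series, absolutely convergent in $\operatorname{Re}s>\sigma_0$. The following are equivalent.
\begin{enumerate}
\item[(1)] $g_1,\dots,g_N$ are algebraically independent over $\mathbb C$.
\item[(2)] For every $n\ge0$, the functions $g_1,\dots,g_N,\Gamma,\Gamma',\dots,\Gamma^{(n)}$ on $\operatorname{Re}s>\sigma_0$ are algebraically independent over $\mathcal M_0$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:zeta}
For all $m,n\ge0$ and every non-trivial polynomial $P(u_0,\dots,u_m,v_0,\dots,v_n)$ with coefficients in $\mathcal M_0$, in particular with meromorphic coefficients of order less than one,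
\[
P\bigl(\zeta,\zeta',\dots,\zeta^{(m)},\Gamma,\Gamma',\dots,\Gamma^{(n)}\bigr)\not\equiv0 .
\]
\end{corollary}

So the answer to the question is yes. The bound $o(r)$ is best possible in the sense that $O(r)$ is not enough.

\begin{example}\label{ex:sharp}
Let $\psi=\Gamma'/\Gamma$ be the digamma function. The non-trivial polynomial $v_1-\psi(z)v_0$ gives the relation $\Gamma'-\psi\Gamma\equiv0$, and $T(r,\psi)=r+O(\log r)$. To see this, note that $\psi$ has simple poles exactly at $0,-1,-2,\dots$, so with $K=\lfloor r\rfloor$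
\[
N(r,\psi)=\log r+\sum_{k=1}^{K}\log\frac rk=\log r+K\log r-\log K!=r+O(\log r)
\]
by Stirling's formula for $K!$, while $m(r,\psi)=O(\log r)$ by (T4), because $1/\Gamma$ is entire of order one. In Theorem~\ref{thm:main} the bound $O(r)$ also fails for a second reason: the Dirichlet series $g_1(s)=2^{-s}$ is transcendental over $\mathbb C$, being non-constant, but it is itself an entire function with $T(r,g_1)\le r\log2$ by (T3), and $u_1-2^{-z}$ gives a relation.
\end{example}

\section{A model case: polynomial coefficients}\label{sec:model}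

We first record what is needed about $\Gamma$. Stirling's formula states that $\log\Gamma(z)=(z-\frac12)\log z-z+\frac12\log2\pi+O(1/|z|)$ as $z\to\infty$ in any sector $|\arg z|\le\pi-\delta$. Let
\[
\Sigma=\{z:\ |z|\ge1,\ |\arg z|\le3\pi/4\}.
\]
Applying Cauchy's estimates to the error term on discs of radius proportional to $|z|$ inside a slightly larger sector, we get
\begin{equation}\label{eq:psi}
\psi(z)=\log z+O(1/|z|),\qquad \psi^{(j)}(z)=O(|z|^{-j})\quad(j\ge1)\qquad\text{in }\Sigma .
\end{equation}
Taking real parts at $z=\xi+it$, where $\arg z=\frac\pi2+O(1/t)$, we get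
\begin{equation}\label{eq:decay}
\log|\Gamma(\xi+it)|=-\tfrac{\pi}{2}t+O(\log t)\qquad(t\to+\infty),
\end{equation}
uniformly for $\xi$ in a bounded interval.

Now let $a,b,c,d$ be polynomials, not all zero, and suppose that
\[
(a\Gamma'+b\Gamma)\,\zeta+c\,\Gamma\zeta'+d\,\Gamma^2\equiv0 .
\]
If $a=b=c=0$ this says $d\,\Gamma^2\equiv0$, which is false, so assume $(a,b,c)\ne(0,0,0)$.

\emph{Step 1: group by powers of $\Gamma$.} Since $\Gamma'=\psi\Gamma$, division by $\Gamma$ gives
\begin{equation}\label{eq:model}
h_1\zeta+h_2\zeta'=-d\,\Gamma,\qquad h_1=a\psi+b,\quad h_2=c .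
\end{equation}
The derivative of $\Gamma$ has been absorbed into the coefficients.

\emph{Step 2: the new coefficients are tame.} Let $z\to\infty$ in $\Sigma$. If $a\ne0$ and $\deg a\ge\deg b$, then $h_1(z)=a(z)(\log z+O(1))$ by \eqref{eq:psi}. If $b\ne0$ and either $a=0$ or $\deg a<\deg b$, then $h_1(z)=b(z)(1+o(1))$. Hence $h_1,h_2$ are not both zero, and each non-zero $h_i$ is asymptotic to $Cz^{D}(\log z)^{e}$ with $C\neq0$, $D\ge0$, $e\in\{0,1\}$. In particular, as $t\to+\infty$ with $z=3+it$, each non-zero $h_i$
\begin{itemize}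
\item[(a)] is not small: $|h_i(z)|$ is bounded below by a positive constant;
\item[(b)] is nearly constant on horizontal segments: $h_i(z+x)/h_i(z)\to1$ uniformly for $x\in[-1,1]$.
\end{itemize}

\emph{Step 3: the Dirichlet series recur.} There are $t_\nu\to+\infty$ with $\zeta^{(j)}(s+it_\nu)\to\zeta^{(j)}(s)$ for $j=0,1$, uniformly for $s\in[2,4]$; this is a case of Lemma~\ref{lem:recur} below.

\emph{Step 4: freeze the coefficients.} Put $z_\nu=3+it_\nu$ and $M_\nu=\max_i|h_i(z_\nu)|$, and pass to a subsequence along which $h_i(z_\nu)/M_\nu\to\beta_i$, so that $\max_i|\beta_i|=1$. Evaluate \eqref{eq:model} at $z_\nu+x$ and divide by $M_\nu$. The right side tends to $0$ by \eqref{eq:decay} and (a). The left side tends to $\beta_1\zeta(3+x)+\beta_2\zeta'(3+x)$ by (b) and Step 3. Thus $\beta_1\zeta+\beta_2\zeta'$ vanishes on $[2,4]$, hence on $\operatorname{Re}s>1$. Letting $s\to+\infty$, where $\zeta\to1$ and $\zeta'\to0$, gives $\beta_1=0$; then $\beta_2=0$ because $\zeta'<0$ on $(1,\infty)$. This contradicts $\max_i|\beta_i|=1$.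

A relation with variable coefficients has been turned into a relation with constant coefficients. A whole segment is needed for this: at a single point a linear form $\beta_1\zeta+\beta_2\zeta'$ may well vanish.

The general proof has the same four steps, but Step 2 loses its asymptotic formulas. First, it is no longer visible that a coefficient such as $h_1$ is non-zero; this requires the algebraic independence of $\psi,\psi',\dots$ over $\mathcal M_0$ (Section~\ref{sec:coeff}). Second, (a) and (b) are false as stated: the entire function $\cos\sqrt{-i(z-3)}$ has order $\frac12$ and vanishes at the points $3+i(k+\frac12)^2\pi^2$. We prove weaker versions that hold for all but a small proportion of the heights $t$ in a sequence of long intervals (Section~\ref{sec:line}). This suffices because the heights at which the Dirichlet series recur occupy a positive proportion of every long interval (Section~\ref{sec:recur}).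

\section{The field $\mathcal M_0$ and the digamma function}\label{sec:coeff}

The characteristic $T$ is an average, and we need pointwise bounds. So we first clear denominators. Let $\mathcal E$ be the ring of entire functions $f$ with $\log^+M(r,f)=o(r)$, and let $\tau$ denote the shift $(\tau f)(z)=f(z+1)$. Since $M(r,\tau f)\le M(r+1,f)$, the ring $\mathcal E$ is stable under $\tau$.

\begin{lemma}\label{lem:frac}
$\mathcal M_0$ is the field of fractions of $\mathcal E$. In particular $\mathcal M_0$ is stable under $\tau$.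
\end{lemma}

\begin{proof}
By (T3), $\mathcal E\subset\mathcal M_0$, so quotients of elements of $\mathcal E$ lie in the field $\mathcal M_0$. Conversely, let $0\ne a\in\mathcal M_0$, let $p=n(0,a)$, and let $n(t)=n(t,a)-p$ count the non-zero poles $c$ of $a$ in $|z|\le t$. For $r\ge1$,
\[
n(r)\le\int_r^{er}\frac{n(t)}t\,dt\le N(er,a)=o(r).
\]
We need a denominator in $\mathcal E$ that vanishes at the poles. The product $\prod_c(1-z/c)$ need not converge, since $\sum|c|^{-1}$ may diverge; but $\sum|c|^{-2}=\int_0^\infty2n(t)t^{-3}\,dt<\infty$, so adding a zero at each $-c$ produces a convergent product with no exponential factors: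
\[
G(z)=z^p\prod_c\Bigl(1-\frac{z^2}{c^2}\Bigr).
\]
Let $\varepsilon>0$. There are $C,t_0>0$ with $n(t)\le\varepsilon t+C$ for all $t$ and $n(t)=0$ for $t<t_0$. Integrating by parts, where the boundary term $n(t)\log(1+r^2/t^2)$ tends to $0$ as $t\to\infty$,
\begin{align*}
\log M(r,G)&\le p\log r+\int_0^\infty\log\Bigl(1+\frac{r^2}{t^2}\Bigr)dn(t)
=p\log r+\int_{t_0}^\infty\frac{2r^2\,n(t)}{t(t^2+r^2)}\,dt\\
&\le p\log r+\varepsilon\int_0^\infty\frac{2r^2}{t^2+r^2}\,dt+C\log\Bigl(1+\frac{r^2}{t_0^2}\Bigr)=\pi\varepsilon r+O(\log r).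
\end{align*}
Hence $G\in\mathcal E$. The function $f=aG$ is entire and lies in $\mathcal M_0$, so $\log^+M(r,f)\le3T(2r,f)=o(r)$ by (T3). Thus $a=f/G$ with $f,G\in\mathcal E$.
\end{proof}

The stability under $\tau$ lets us play the functional equation $\psi(z+1)=\psi(z)+1/z$ against a minimal relation. In the simplest case, a relation $\psi+q\equiv0$ with $q\in\mathcal M_0$ gives $q(z)-q(z+1)=1/z$, and an equation of this form forces poles along a progression. The general case reduces to such an equation.

\begin{lemma}\label{lem:psi}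
The functions $\psi,\psi',\psi'',\dots$ are algebraically independent over $\mathcal M_0$.
\end{lemma}

\begin{proof}
Let $\psi_i=\psi^{(i)}$ and $r_i=(1/z)^{(i)}=(-1)^i\,i!\,z^{-i-1}\in\mathcal M_0$, so that $\tau\psi_i=\psi_i+r_i$. Suppose some non-zero $F=\sum_\alpha c_\alpha X^\alpha\in\mathcal M_0[X_0,\dots,X_k]$ vanishes at $(\psi_0,\dots,\psi_k)$. Among such $F$ choose one of minimal total degree $d$, necessarily $d\ge1$, and among those one with the fewest monomials of degree $d$. Normalize one coefficient of degree $d$ to be $1$.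

Let $F^\tau=\sum_\alpha(\tau c_\alpha)X^\alpha$, which has coefficients in $\mathcal M_0$ by Lemma~\ref{lem:frac}. Shifting the relation shows that $F^\tau(X+r)$ vanishes at $(\psi_i)$, and hence so does $F^\tau(X+r)-F(X)$. This polynomial has degree at most $d$, and its coefficients of degree $d$ are $\tau c_\alpha-c_\alpha$; the normalized one has disappeared and no new one has appeared. By minimality the polynomial is zero. Its coefficients in degrees $d$ and $d-1$ give, with $e_i$ the $i$th unit vector,
\[
\tau c_\alpha=c_\alpha\quad(|\alpha|=d),\qquad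
c_\beta-\tau c_\beta=\sum_{i=0}^k(\beta_i+1)\,c_{\beta+e_i}\,r_i\quad(|\beta|=d-1).
\]
The coefficients $c_\alpha$ with $|\alpha|=d$ are $1$-periodic elements of $\mathcal M_0$, and such a function $c$ is constant. Otherwise take a point $z_0$ with $b=c(z_0)$ finite; then $1/(c-b)\in\mathcal M_0$ has poles at all $z_0+k$, against \eqref{eq:progression}.

Choose $\alpha$ with $|\alpha|=d$ and $c_\alpha\ne0$, and $i_0$ with $\alpha_{i_0}\ge1$. Put $\beta=\alpha-e_{i_0}$ and $q=c_\beta\in\mathcal M_0$. Then
\[
q(z)-q(z+1)=\sum_{i=0}^k\lambda_i\,r_i(z),\qquad\lambda_i=(\beta_i+1)c_{\beta+e_i}\in\mathbb C,\quad\lambda_{i_0}\ne0 .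
\]
The $r_i$ have poles of different orders at $0$, so the right side has a pole at $0$, and it has no other pole. Hence $q$ has a pole at $1$ or at $0$. If $q$ has a pole at $1$, the regularity of $q(z)-q(z+1)$ at $z=1,2,\dots$ forces poles at $2,3,\dots$ in turn. If $q$ has a pole at $0$, the regularity at $z=-1,-2,\dots$ forces poles at $-1,-2,\dots$ in turn. Both cases contradict \eqref{eq:progression}.
\end{proof}

The ring in which the coefficients live after Step 1 is
\[
\mathcal R=\mathcal E[\psi,\psi',\psi'',\dots].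
\]
Its elements are meromorphic on $\mathbb C$, so it has no zero divisors, and they are holomorphic outside $\{0,-1,-2,\dots\}$. An element $h$ is a finite sum of terms $f\cdot\psi^{(j_1)}\cdots\psi^{(j_l)}$ with $f\in\mathcal E$, and each $\psi^{(j)}$ is $O(1+\log|z|)$ in $\Sigma$ by \eqref{eq:psi}. Therefore
\begin{equation}\label{eq:growth}
\mu_h(R):=\sup\{\log^+|h(z)|:\ z\in\Sigma,\ |z|\le R\}=o(R)\qquad(h\in\mathcal R).
\end{equation}
The many poles of $\psi$ keep it out of $\mathcal M_0$, but away from the negative axis it is as good as an element of $\mathcal E$.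

\begin{lemma}\label{lem:reduce}
Let $P\in\mathcal M_0[u_1,\dots,u_N,v_0,\dots,v_n]$ be non-zero. There are $f\in\mathcal E\setminus\{0\}$, a finite non-empty set $S$ of pairs $(k,\alpha)$ with $k\ge0$ an integer and $\alpha$ a multi-index, and functions $h_{k,\alpha}\in\mathcal R\setminus\{0\}$ such that, as polynomials in $u=(u_1,\dots,u_N)$,
\[
f\cdot P\bigl(u,\Gamma,\Gamma',\dots,\Gamma^{(n)}\bigr)=\sum_{(k,\alpha)\in S}h_{k,\alpha}\,\Gamma^k\,u^\alpha .
\]
\end{lemma}

\begin{proof}
Define polynomials with integer coefficients by $Y_0=1$ and $Y_{j+1}=X_0Y_j+\sum_iX_{i+1}\,\partial Y_j/\partial X_i$; thus $Y_1=X_0$, $Y_2=X_1+X_0^2$, $Y_3=X_2+3X_0X_1+X_0^3$. Differentiating with $\Gamma'=\psi\Gamma$ and the chain rule gives $\Gamma^{(j)}=\Gamma\,Y_j(\psi,\psi',\dots)$ by induction. Also $Y_j=X_{j-1}+Z_j(X_0,\dots,X_{j-2})$ for $j\ge1$, with $Z_1=0$: if this holds for $j$, then $Y_{j+1}=X_j+\bigl(X_0Y_j+\sum_{i\le j-2}X_{i+1}\,\partial Z_j/\partial X_i\bigr)$, and the bracket involves only $X_0,\dots,X_{j-1}$.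

Let $\Phi:\mathcal M_0[u,v_0,\dots,v_n]\to\mathcal M_0[u,W,X_0,\dots,X_{n-1}]$ be the substitution $v_j\mapsto WY_j(X)$, $0\le j\le n$. It is injective. Indeed, define $w_{j-1}=v_j/v_0-Z_j(w_0,\dots,w_{j-2})$ recursively for $1\le j\le n$; the substitution $W\mapsto v_0$, $X_i\mapsto w_i$ into $\mathcal M_0[u,v_0^{\pm1},v_1,\dots,v_n]$ sends $\Phi(v_j)$ to $v_0Y_j(w)=v_j$, so it recovers $P$ from $\Phi(P)$.

Write $\Phi(P)=\sum_{k,\alpha}q_{k,\alpha}(X)\,W^ku^\alpha\neq0$ and let $S$ be the set of pairs with $q_{k,\alpha}\ne0$. By Lemma~\ref{lem:frac} there is a common denominator $f\in\mathcal E\setminus\{0\}$ with $fq_{k,\alpha}\in\mathcal E[X]$ for all $(k,\alpha)$. Put $h_{k,\alpha}=fq_{k,\alpha}(\psi,\dots,\psi^{(n-1)})\in\mathcal R$. These functions are non-zero by Lemma~\ref{lem:psi}, and the identity follows by substituting $W=\Gamma$, $X_i=\psi^{(i)}$.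
\end{proof}

\section{Functions of $\mathcal R$ on a vertical line}\label{sec:line}

The aim of this section is Proposition~\ref{prop:good}, the substitute for (a) and (b). All we know about $h\in\mathcal R$ is the upper bound \eqref{eq:growth}. An upper bound $e^{o(y)}$ on a disc of radius comparable to $y$ controls the zeros and the logarithmic derivative of $h$ only in combination with a lower bound $e^{-o(y)}$ at the center, and the center has to lie on our line. The first lemma provides such centers. It uses the Phragm\'en--Lindel\"of principle in this form: if $F$ is continuous on a closed sector of opening less than $\pi$ with vertex $0$, holomorphic inside, $|F(z)|\le Ae^{B|z|}$ for some $A,B$, and $|F|\le C$ on the two boundary rays, then $|F|\le C$ in the sector.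

\begin{lemma}\label{lem:notsmall}
Let $0\ne h\in\mathcal R$ and $\sigma\ge1$. Then $\limsup_{y\to+\infty}y^{-1}\log|h(\sigma+iy)|\ge0$.
\end{lemma}

\begin{proof}
Suppose not. Then there are $a,C>0$ with $|h(\sigma+iy)|\le Ce^{-3ay}$ for $y\ge0$. For $\operatorname{Re}z\ge0$ the point $\sigma+z$ lies in $\Sigma$, so by \eqref{eq:growth} we may enlarge $C$ so that also $|h(\sigma+z)|\le Ce^{a|z|}$ for $\operatorname{Re}z\ge0$. To share the decay between the two halves of the line, put $F(z)=h(\sigma+z)e^{-2iaz}$. Since $|e^{-2iaz}|=e^{2ay}$ for $z=x+iy$,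
\[
|F(iy)|\le Ce^{-a|y|}\ \ (y\in\mathbb R),\qquad|F(x)|\le Ce^{ax}\ \ (x\ge0),\qquad|F(z)|\le Ce^{3a|z|}\ \ (x\ge0).
\]
The function $F(z)e^{-az-iaz}$ has modulus $|F(z)|e^{-ax+ay}$, at most $C$ on the boundary of the first quadrant, and $F(z)e^{-az+iaz}$ has modulus $|F(z)|e^{-ax-ay}$, at most $C$ on the boundary of the fourth. By Phragm\'en--Lindel\"of, $|F(z)|\le Ce^{ax-a|y|}$ for $x\ge0$.

Let $K>0$ and let $\theta\in(0,\pi/2)$ satisfy $a\tan\theta=a+K$. On the rays $\arg z=\pm\theta$ we have $|F(z)e^{Kz}|\le Ce^{(a+K)x-a|y|}=C$. By Phragm\'en--Lindel\"of in $|\arg z|\le\theta$, we get $|F(x)|\le Ce^{-Kx}$ for $x>0$. Here $C$ does not depend on $K$, so $K\to\infty$ gives $F=0$ on the positive axis, and $h\equiv0$, a contradiction.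
\end{proof}

The lemma fails for $e^{iz}$, which has $\log M(r)=r$: sublinear growth is needed to keep the decay after tilting by $e^{-2iaz}$.

Near such a center at height $y$, the logarithmic derivative $h'/h$ will be, up to $o(1)$, a sum $\sum_{j\le\nu}1/(z-a_j)$ over $\nu=o(y)$ zeros. We need this sum to be $o(1)$ at most points of a vertical segment of length comparable to $y$. The triangle inequality is not enough: the integral of $1/|z-a_j|$ along the segment, outside a bounded neighborhood of $a_j$, can be of size $\log y$, and $\nu\log y$ need not be $o(y)$. Nor can we move off the line and average over an area, because the Dirichlet series are controlled only in a fixed strip. The next lemma exploits the cancellation in the sum. For one term the set where $1/|z-a|>\lambda$ has length at most $2/\lambda$; the lemma says that this bound is additive in the number of terms, up to a constant. We write $|E|$ for the Lebesgue measure of $E\subset\mathbb R$.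

\begin{lemma}\label{lem:weak}
Let $a_1,\dots,a_\nu$ be points off the line $\operatorname{Re}z=\sigma$. For every $\lambda>0$,
\[
\Bigl|\Bigl\{t\in\mathbb R:\ \Bigl|\sum_{j=1}^\nu\frac1{\sigma+it-a_j}\Bigr|>\lambda\Bigr\}\Bigr|\le\frac{8\nu}\lambda .
\]
\end{lemma}

\begin{proof}
Write $\sigma+it-a_j=i(t-c_j)$ with $\operatorname{Im}c_j\ne0$. We claim: if $\nu\ge1$ and all $\operatorname{Im}c_j<0$, then $|\{t:|\sum_j1/(t-c_j)|>\lambda\}|\le4\nu/\lambda$. The same bound then holds if all $\operatorname{Im}c_j>0$, because for real $t$ conjugating all $c_j$ conjugates the sum. In general, split the sum by the sign of $\operatorname{Im}c_j$ into parts with $\nu_+$ and $\nu_-$ terms. Where the full sum exceeds $\lambda$ in modulus, one part exceeds $\lambda/2$, and this happens on a set of measure at most $8\nu_+/\lambda+8\nu_-/\lambda$.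

To prove the claim let $G(\xi)=-\sum_j1/(\xi-c_j)$. It is holomorphic near the closed upper half-plane and maps it into the open upper half-plane, since $\operatorname{Im}(\xi-c_j)>0$. We want a harmonic function that detects $|G|>\lambda$. For $\operatorname{Im}\omega>0$ put
\[
U(\omega)=1-\frac1\pi\bigl[\arg(\omega-\lambda)-\arg(\omega+\lambda)\bigr],\qquad\arg\in(0,\pi).
\]
The bracket is the angle under which the segment $[-\lambda,\lambda]$ is seen from $\omega$. So $U$ is harmonic, $0<U<1$, and $U(\omega)\ge\frac12$ when $|\omega|\ge\lambda$ by Thales' theorem. As $\omega\to0$ we have $\arg(\omega-\lambda)=\pi-\operatorname{Im}\omega/\lambda+O(|\omega|^2)$ and $\arg(\omega+\lambda)=\operatorname{Im}\omega/\lambda+O(|\omega|^2)$, so $U(\omega)=2\operatorname{Im}\omega/(\pi\lambda)+O(|\omega|^2)$.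

The function $U\circ G$ is bounded and continuous on $\operatorname{Im}\xi\ge0$ and harmonic in $\operatorname{Im}\xi>0$, so it is the Poisson integral of its boundary values: $U(G(iy))=\frac1\pi\int_{\mathbb R}\frac{y}{x^2+y^2}U(G(x))\,dx$. Since $G(iy)=i\nu/y+O(y^{-2})$, monotone convergence gives
\[
\int_{\mathbb R}U(G(x))\,dx=\lim_{y\to\infty}\int_{\mathbb R}\frac{y^2}{x^2+y^2}\,U(G(x))\,dx=\lim_{y\to\infty}\pi y\,U(G(iy))=\frac{2\nu}\lambda .
\]
Hence $\frac12|\{x:|G(x)|>\lambda\}|\le2\nu/\lambda$.
\end{proof}

The proof of the proposition uses three more standard facts; $D(c,R)$ is the open disc. \emph{Jensen's formula}: if $h$ is holomorphic near $\overline{D(c,R)}$ and $h(c)\ne0$, then $\log|h(c)|+\sum_a\log(R/|a-c|)$, summed over the zeros in $D(c,R)$, is the mean of $\log|h|$ on the boundary circle. \emph{Harnack's inequality} and the \emph{gradient estimate}: if $p\ge0$ is harmonic in $D(c,R)$, then $p(z)\le\frac{R+|z-c|}{R-|z-c|}\,p(c)$ and $|\nabla p(c)|\le2p(c)/R$.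

\begin{proposition}\label{prop:good}
Let $h_1,\dots,h_s\in\mathcal R\setminus\{0\}$ and let $\sigma\ge1$ be such that no $h_i$ vanishes on the line $\operatorname{Re}z=\sigma$. There are $y_n\to\infty$, $\eta_n\to0$ and measurable sets $G_n\subset I_n:=[\frac{15}{16}y_n,\frac{17}{16}y_n]$ with $|I_n\setminus G_n|\le\eta_ny_n$ such that, for all $t\in G_n$ and $1\le i\le s$,
\begin{itemize}
\item[(a)] $\log|h_i(\sigma+it)|\ge-\eta_ny_n$;
\item[(b)] $\displaystyle\Bigl|\frac{h_i(\sigma+it+x)}{h_i(\sigma+it)}-1\Bigr|\le\eta_n$ for all $x\in[-1,1]$.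
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Centers.} To obtain one sequence of centers for all $i$, apply Lemma~\ref{lem:notsmall} to the product $h_1\cdots h_s\ne0$. There are $y_n\to\infty$, $y_n\ge\max(16,2\sigma)$, such that $c_n=\sigma+iy_n$ satisfies $\sum_i\log|h_i(c_n)|\ge-y_n/n$. For $z\in\overline{D(c_n,y_n/2)}$ we have $\operatorname{Im}z\ge y_n/2$, $\operatorname{Re}z>-y_n/2$ and $|z|\le\sigma+\frac32y_n\le2y_n$, so the disc lies in $\Sigma\cap\{|z|\le2y_n\}$. Put $\kappa_n=\frac1n+\frac{s}{y_n}\max_i\mu_{h_i}(2y_n)$. Then $\kappa_n>0$, $\kappa_n\to0$ by \eqref{eq:growth}, and for each $i$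
\[
\log|h_i|\le\kappa_ny_n\ \text{ on }\overline{D(c_n,y_n/2)},\qquad
\log|h_i(c_n)|\ge-\frac{y_n}n-\sum_{l\ne i}\log^+|h_l(c_n)|\ge-\kappa_ny_n .
\]
Fix $i$ and $n$, and write $h,\kappa,y,c,I$ for $h_i,\kappa_n,y_n,c_n,I_n$. Let $\rho=y/4$.

\emph{Factoring out the zeros.} Let $a_1,\dots,a_\nu$ be the zeros of $h$ in $D(c,\rho)$, with multiplicity. Jensen's formula on $D(c,2\rho)$ gives $\nu\log2\le2\kappa y$, so $\nu\le3\kappa y$. Let
\[
b_j(z)=\frac{\rho\,(z-a_j)}{\rho^2-\overline{(a_j-c)}\,(z-c)},\qquad H=\frac h{b_1\cdots b_\nu}.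
\]
The Blaschke factors $b_j$ have modulus $1$ on the circle $|z-c|=\rho$ and at most $1$ inside. So $H$ is holomorphic near $\overline{D(c,\rho)}$ and zero-free in $D(c,\rho)$, the maximum principle gives $|H|\le e^{\kappa y}$ there, and $|H(c)|\ge|h(c)|\ge e^{-\kappa y}$. Thus $p=\kappa y-\log|H|$ is a non-negative harmonic function in $D(c,\rho)$ with $p(c)\le2\kappa y$. Let $\Delta=\overline{D(c,\rho/2)}=\overline{D(c,y/8)}$. For $z\in\Delta$, Harnack's inequality gives $p(z)\le6\kappa y$, and the gradient estimate in $D(z,\rho/2)$ gives $|H'/H(z)|=|\nabla p(z)|\le12\kappa y/(y/8)=96\kappa$. For $z\in\Delta$ we also have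
\[
\Bigl|\frac{b_j'}{b_j}(z)-\frac1{z-a_j}\Bigr|=\Bigl|\frac{\overline{(a_j-c)}}{\rho^2-\overline{(a_j-c)}(z-c)}\Bigr|\le\frac\rho{\rho^2/2}=\frac2\rho,\qquad|b_j(z)|\ge\frac{|z-a_j|}{2\rho}.
\]
Since $2\nu/\rho\le24\kappa$ and $\log|H|=\kappa y-p\ge-5\kappa y$, we obtain for $z\in\Delta\setminus\{a_1,\dots,a_\nu\}$
\begin{equation}\label{eq:local}
\Bigl|\frac{h'}h(z)-\sum_{j=1}^\nu\frac1{z-a_j}\Bigr|\le120\kappa,\qquad
\log|h(z)|\ge-5\kappa y-\sum_{j=1}^\nu\log\frac{2\rho}{|z-a_j|}.
\end{equation}
For $t\in I$ and $x\in[-1,1]$ the point $\sigma+it+x$ lies in $\Delta$, because $|t-y|\le y/16$ and $|x|\le y/16$.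

\emph{Exceptional heights.} Write $z=\sigma+it$ and remove from $I$ four sets of $t$. The last two are estimated by Chebyshev's inequality $|\{\varphi>\lambda\}|\le\lambda^{-1}\int\varphi$ for $\varphi\ge0$, with $|z-a_j|\ge|u|$ for $u=t-\operatorname{Im}a_j$.
\begin{itemize}
\item $E_1$: $|\sum_j1/(z-a_j)|>\sqrt\kappa$. The $a_j$ are off the line by hypothesis, so Lemma~\ref{lem:weak} gives $|E_1|\le8\nu/\sqrt\kappa\le24\sqrt\kappa\,y$.
\item $E_2$: $|z-a_j|<2$ for some $j$. Each $j$ contributes an interval of length at most $4$, so $|E_2|\le12\kappa y$.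
\item $E_3$: $t\notin E_2$ and $\sum_j2|z-a_j|^{-2}>\sqrt\kappa$. For each $j$ the integral of $2|z-a_j|^{-2}$ over $t\notin E_2$ is at most $2\int_{\mathbb R}\min(\frac14,u^{-2})\,du=4$, so $|E_3|\le4\nu/\sqrt\kappa\le12\sqrt\kappa\,y$.
\item $E_4$: $\sum_j\log(2\rho/|z-a_j|)>\sqrt\kappa\,y$. Each term is positive, since $|z-a_j|<2\rho$, and its integral over $I$ is at most $\int_{\mathbb R}\log^+(2\rho/|u|)\,du=4\rho=y$, so $|E_4|\le\nu/\sqrt\kappa\le3\sqrt\kappa\,y$.
\end{itemize}
The removed measure is at most $(39\sqrt\kappa+12\kappa)y$.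

\emph{Remaining heights.} Let $t\in I\setminus(E_1\cup\dots\cup E_4)$. From \eqref{eq:local} and $t\notin E_4$ we get $\log|h(z)|\ge-(5\kappa+\sqrt\kappa)y$. To pass from $z$ to $z+x$, note that $|z-a_j|\ge2$ and $|x|\le1$ give $|z+x-a_j|\ge\frac12|z-a_j|>0$. So $h$ has no zero on the segment $z+[-1,1]$, and
\[
\Bigl|\frac1{z+x-a_j}-\frac1{z-a_j}\Bigr|=\frac{|x|}{|z+x-a_j|\,|z-a_j|}\le\frac2{|z-a_j|^2}.
\]
With \eqref{eq:local} and $t\notin E_1\cup E_3$ this yields $|h'/h|\le120\kappa+2\sqrt\kappa$ on the segment. Writing $h(z+x)/h(z)=\exp\int_0^x(h'/h)(z+\xi)\,d\xi$ and using $|e^w-1|\le e^{|w|}-1$, we get $|h(z+x)/h(z)-1|\le e^{120\kappa+2\sqrt\kappa}-1$.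

Let $G_n$ be what remains of $I_n$ after removing these sets for all $i$, and let $\eta_n$ be the larger of $s(39\sqrt{\kappa_n}+12\kappa_n)$ and $e^{120\kappa_n+2\sqrt{\kappa_n}}-1$.
\end{proof}

Property (b) is what fails in the second part of Example~\ref{ex:sharp}: for $h(z)=2^{-z}$ the quotient $h(z+x)/h(z)=2^{-x}$ never approaches $1$. In the proof, a bound $O(y)$ in place of $o(y)$ would keep $\kappa_n$ from tending to $0$.

\section{Recurrence of Dirichlet series}\label{sec:recur}

The good heights $G_n$ are not at our disposal; we only know that they fill almost all of $I_n$. So the recurrence of Step 3 must hold on a set of heights that is too large to be missed.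

\begin{lemma}\label{lem:recur}
Let $g_1,\dots,g_N$ be Dirichlet series, absolutely convergent in $\operatorname{Re}s>\sigma_0$, let $\sigma-1>\sigma_0$, and let $\Pi$ be the strip $|\operatorname{Re}s-\sigma|\le1$. Then the $g_m$ are bounded on $\Pi$. For $\varepsilon>0$ let $A_\varepsilon$ be the closed set of $t\in\mathbb R$ such that $|g_m(s+it)-g_m(s)|\le\varepsilon$ for all $s\in\Pi$ and $1\le m\le N$. There are $L,\delta>0$ such that $|A_\varepsilon\cap I|\ge(\delta/L)|I|$ for every interval $I$ of length at least $L$.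
\end{lemma}

\begin{proof}
Let $g=\sum_la_le^{-\lambda_ls}$ be one of the $g_m$. For $s\in\Pi$ we have $|a_le^{-\lambda_ls}|\le\omega_l:=|a_l|(e^{-\lambda_l(\sigma-1)}+e^{-\lambda_l(\sigma+1)})$, whatever the sign of $\lambda_l$, and $\sum_l\omega_l<\infty$ by absolute convergence at $\sigma\pm1$. So $g$ is bounded on $\Pi$, and
\[
|g(s+it)-g(s)|\le\sum_l\omega_l\,|e^{-i\lambda_lt}-1|\qquad(s\in\Pi,\ t\in\mathbb R).
\]
Choose $l_0$ with $2\sum_{l>l_0}\omega_l\le\varepsilon/2$ and $\delta'>0$ with $\delta'\sum_l\omega_l\le\varepsilon/2$ for each of the $N$ series, and let $\Lambda$ be the finite set of all their frequencies $\lambda_l$ with $l\le l_0$. Then $t\in A_\varepsilon$ as soon as $|e^{-i\lambda t}-1|<\delta'$ for all $\lambda\in\Lambda$.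

The points $(e^{-i\lambda t})_{\lambda\in\Lambda}$, $t\in\mathbb R$, lie in a compact torus, so finitely many of them, at $t_1,\dots,t_M$, form a $\delta'/2$-net for all: for each $t$ there is $j$ with $|e^{-i\lambda(t-t_j)}-1|=|e^{-i\lambda t}-e^{-i\lambda t_j}|<\delta'/2$ for all $\lambda\in\Lambda$. Choose $\delta>0$ with $|e^{-i\lambda u}-1|<\delta'/2$ for $|u|\le\delta$ and $\lambda\in\Lambda$. For unimodular $\xi,\xi'$ we have $|\xi\xi'-1|\le|\xi-1|+|\xi'-1|$, so $[t-t_j-\delta,t-t_j+\delta]\subset A_\varepsilon$. Let $L=2\max_j|t_j|+2\delta$. Taking for $t$ the midpoint, we see that every interval of length $L$ contains an interval of length $2\delta$ inside $A_\varepsilon$. An interval $I$ with $|I|\ge L$ contains $\lfloor|I|/L\rfloor\ge|I|/(2L)$ non-overlapping intervals of length $L$, and the bound follows.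
\end{proof}

This is the only property of Dirichlet series that enters the proof of Theorem~\ref{thm:main}. It concerns a single strip, and for that reason the frequencies may be arbitrary real numbers.

\section{Proof of the theorem and the corollary}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\mathbb C\subset\mathcal M_0$, (2) implies (1). Assume (1), and suppose that $P(g_1,\dots,g_N,\Gamma,\dots,\Gamma^{(n)})\equiv0$ on $\operatorname{Re}z>\sigma_0$ for some non-zero $P\in\mathcal M_0[u_1,\dots,u_N,v_0,\dots,v_n]$.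

\emph{Grouping by powers of $\Gamma$.} Take $S$ and $h_{k,\alpha}$ from Lemma~\ref{lem:reduce}. Write $g^\alpha=g_1^{\alpha_1}\cdots g_N^{\alpha_N}$ and $\Phi_k=\sum_\alpha h_{k,\alpha}\,g^\alpha$, summed over the $\alpha$ with $(k,\alpha)\in S$. Let $k_0$ be the smallest $k$ that occurs in $S$, let $\mathcal A=\{\alpha:(k_0,\alpha)\in S\}$ and $h_\alpha=h_{k_0,\alpha}$. Dividing the relation by $\Gamma^{k_0}$ gives
\begin{equation}\label{eq:split}
\sum_{\alpha\in\mathcal A}h_\alpha\,g^\alpha=-\sum_{k>k_0}\Gamma^{\,k-k_0}\,\Phi_k\qquad\text{on }\operatorname{Re}z>\max(\sigma_0,0),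
\end{equation}
where the right side may be an empty sum. We show that the right side is exponentially small in a strip and the left side is not.

Each $h_\alpha$ has countably many zeros, so we can fix $\sigma>\max(\sigma_0,0)+1$ such that no $h_\alpha$, $\alpha\in\mathcal A$, vanishes on $\operatorname{Re}z=\sigma$.

\emph{The right side.} Let $x\in[-1,1]$ and $z=\sigma+x+it$ with $t\to+\infty$. Then $z\in\Sigma$ and $|z|\le2t$ for large $t$. The $g_m$ are bounded on the strip by Lemma~\ref{lem:recur}, so $|\Phi_k(z)|\le e^{o(t)}$ by \eqref{eq:growth}. By \eqref{eq:decay}, $|\Gamma(z)|^{k-k_0}\le|\Gamma(z)|\le e^{-\pi t/2+O(\log t)}$ for $k>k_0$ and large $t$. So the right side of \eqref{eq:split} has modulus at most $e^{-t}$ for large $t$.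

\emph{Choice of points.} Take $y_n,\eta_n,I_n,G_n$ from Proposition~\ref{prop:good} for the family $(h_\alpha)_{\alpha\in\mathcal A}$. Fix $\nu\ge1$ and let $L,\delta$ belong to $\varepsilon=1/\nu$ in Lemma~\ref{lem:recur}. For large $n$,
\[
|A_{1/\nu}\cap I_n|\ge\frac\delta L\cdot\frac{y_n}8>\eta_ny_n\ge|I_n\setminus G_n|,
\]
so $A_{1/\nu}\cap G_n\ne\emptyset$. Choose $n_1<n_2<\cdots$ and $t_\nu\in A_{1/\nu}\cap G_{n_\nu}$, and put $z_\nu=\sigma+it_\nu$. Then $t_\nu\ge\frac{15}{16}y_{n_\nu}\to\infty$, and uniformly for $x\in[-1,1]$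
\begin{equation}\label{eq:points}
\frac{h_\alpha(z_\nu+x)}{h_\alpha(z_\nu)}\to1\quad(\alpha\in\mathcal A),\qquad g_m(z_\nu+x)\to g_m(\sigma+x)\quad(1\le m\le N),
\end{equation}
while $M_\nu:=\max_{\alpha\in\mathcal A}|h_\alpha(z_\nu)|\ge e^{-\eta_{n_\nu}y_{n_\nu}}=e^{-o(t_\nu)}$.

\emph{Freezing the coefficients.} Pass to a subsequence along which $h_\alpha(z_\nu)/M_\nu\to\beta_\alpha$ for all $\alpha\in\mathcal A$; then $\max_\alpha|\beta_\alpha|=1$. By \eqref{eq:points}, for $x\in[-1,1]$,
\[
\frac1{M_\nu}\sum_{\alpha\in\mathcal A}h_\alpha(z_\nu+x)\,g(z_\nu+x)^\alpha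
=\sum_{\alpha\in\mathcal A}\frac{h_\alpha(z_\nu)}{M_\nu}\cdot\frac{h_\alpha(z_\nu+x)}{h_\alpha(z_\nu)}\cdot g(z_\nu+x)^\alpha
\longrightarrow\sum_{\alpha\in\mathcal A}\beta_\alpha\,g(\sigma+x)^\alpha .
\]
By \eqref{eq:split}, the left side has modulus at most $e^{-t_\nu}/M_\nu\le e^{-t_\nu+o(t_\nu)}\to0$. Hence the holomorphic function $\sum_\alpha\beta_\alpha g^\alpha$ vanishes on $[\sigma-1,\sigma+1]$, and by the identity theorem on $\operatorname{Re}s>\sigma_0$. The polynomial $\sum_\alpha\beta_\alpha u^\alpha\in\mathbb C[u]$ is non-zero, which contradicts (1). This last line is the only use of (1).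
\end{proof}

For the corollary we need (1) for the derivatives of $\zeta$. This is due to Hilbert and Ostrowski, and it is also the case of the theorem of Li and Ye in which $P$ does not involve $v_0,v_1$. We include a short proof. It uses two elementary facts about series $\sum_k\varphi(k)k^{-s}$, $k\ge1$, absolutely convergent for $\operatorname{Re}s>1$: they multiply by the rule $k^{-s}l^{-s}=(kl)^{-s}$, and the sum vanishes identically only if all $\varphi(k)=0$ (multiply by $k^s$ for the least $k$ with $\varphi(k)\neq0$ and let $s\to+\infty$).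

\begin{lemma}\label{lem:zeta}
For every $m\ge0$ the functions $\zeta,\zeta',\dots,\zeta^{(m)}$ are algebraically independent over $\mathbb C$.
\end{lemma}

\begin{proof}
For $\operatorname{Re}s>1$ we have $\zeta^{(j)}(s)=\sum_{k\ge1}(-\log k)^jk^{-s}$, absolutely convergent. Suppose $Q\in\mathbb C[u_0,\dots,u_m]$ is non-zero of minimal degree with $Q(\zeta,\dots,\zeta^{(m)})\equiv0$, and let $F_j=(\partial Q/\partial u_j)(\zeta,\dots,\zeta^{(m)})=\sum_k\varphi_j(k)k^{-s}$. As $Q$ is not constant, some $\partial Q/\partial u_j$ is non-zero of smaller degree, so some $F_j\not\equiv0$; let $J$ be the largest such $j$. Fix $k\ge1$ and a prime $p>k$. In a factorization $pk=k_1\cdots k_l$ exactly one factor is divisible by $p$; it equals $pb$ with $b\mid k$, and the other factors have product $a=k/b$. Applying this to each monomial of $Q$, we find that the coefficient of $(pk)^{-s}$ in $Q(\zeta,\dots,\zeta^{(m)})$ is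
\[
\sum_{j\le J}\ \sum_{ab=k}\varphi_j(a)\,(-\log p-\log b)^j=0 .
\]
For fixed $k$ the left side is a polynomial in $\log p$ that vanishes for infinitely many $p$, so the coefficient $\sum_{ab=k}\varphi_J(a)$ of $(-\log p)^J$ is $0$. This is the coefficient of $k^{-s}$ in $F_J\zeta$. Hence $F_J\zeta\equiv0$ and $F_J\equiv0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:zeta}]
The functions $\zeta^{(j)}$, $0\le j\le m$, are Dirichlet series with frequencies $\log k$, absolutely convergent in $\operatorname{Re}s>1$, and they satisfy (1) by Lemma~\ref{lem:zeta}. By Theorem~\ref{thm:main}, $P(\zeta,\dots,\zeta^{(m)},\Gamma,\dots,\Gamma^{(n)})$ does not vanish identically on $\operatorname{Re}s>1$, hence not on $\mathbb C$.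
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Results on the algebraic differential independence of the Riemann zeta function and the Euler gamma function},
\texttt{https://koreascience.kr/article/JAKO202335262108773.pdf}.

\end{thebibliography}
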